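\title{The field size of linear network codes with more than two sources}

\begin{abstract}
A network with two sources and $N$ receivers that satisfies the min-cut condition has a linear network code over a field whose order is at most the smallest prime power $\ge k(N)=\lfloor\sqrt{2N-7/4}+1/2\rfloor$, and it has been conjectured that the same bound holds for any number $h$ of sources. We disprove this. Explicit counterexamples have $(h,N)=(4,5)$ and $(h,N)=(3,10)$; the bound fails for every $h\ge3$ and, for a suitable $h$, for every $N\ge5$. The worst-case field size over all $h$ is $N$ up to a factor $O(\log^3N)$. The reason is that the determinant seen by one receiver can factor, so that one receiver imposes many conditions at once.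
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Networks and linear codes}

A \emph{network} is a finite directed acyclic graph with unit-capacity edges, with $h\ge2$ \emph{source} nodes $S_1,\dots,S_h$, which no edge enters, and $N\ge2$ \emph{receiver} nodes. In one unit of time each source $S_i$ emits one symbol $\sigma_i$ from a finite field $\mathbb F_q$, each edge carries one symbol, and every receiver wants all $h$ source symbols. The prime power $q$ is the \emph{alphabet size}.

In a \emph{linear network code} over $\mathbb F_q$, an edge leaving $S_i$ carries a scalar multiple of $\sigma_i$, and any other edge carries a fixed $\mathbb F_q$-linear combination of the symbols on the edges entering its tail. Since the graph is acyclic, the symbol on an edge $e$ is $f_e\cdot\sigma$ for a vector $f_e\in\mathbb F_q^h$, the \emph{coding vector} of $e$, where $\sigma=(\sigma_1,\dots,\sigma_h)$. Thus a code is an assignment of vectors $f_e$ such that $f_e$ is a multiple of the $i$-th standard basis vector if $e$ leaves $S_i$, and otherwise lies in the span of the vectors on the edges entering the tail of $e$. The code is \emph{valid} if every receiver can recover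 $\sigma$ from the symbols on its entering edges. This happens exactly when the vectors entering each receiver span $\mathbb F_q^h$: if they span, the receiver solves a linear system, and if they do not, two different $\sigma$ produce the same received symbols. A network is \emph{solvable over $\mathbb F_q$} if it has a valid linear code over $\mathbb F_q$.

A network satisfies the \emph{min-cut condition}, and we call it \emph{admissible}, if for every receiver $R$ there are $h$ pairwise edge-disjoint paths ending at $R$, one starting at each source. Equivalently, if a super-source is joined to each $S_i$ by one edge, the minimum cut between it and $R$ is $h$. The condition says that each receiver, if it were alone, could be served over any field by forwarding symbols along its $h$ paths. With several receivers the paths share edges, symbols must be mixed, and each receiver asks that some determinant in the mixing coefficients be nonzero. A small field may be unable to meet all these demands together.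

A large field always can. Jaggi et al.~\cite{Jaggi} show that in an acyclic network with a single source, which emits $h$ symbols and may send any linear combination of them on each outgoing edge, and with $N$ receivers, each of min-cut at least $h$ from the source, there is a valid linear code over every $\mathbb F_q$ with $q\ge N$. To apply this to an admissible network, add the super-source. Every coding vector entering a receiver is a combination of the $h$ vectors on the edges into $S_1,\dots,S_h$, so these $h$ vectors form a basis of $\mathbb F_q^h$. A change of basis makes it the standard basis, and since only one edge enters $S_i$, every edge leaving $S_i$ then carries a multiple of the $i$-th basis vector. So for an admissible network $\mathcal N$ we may define $q_{\min}(\mathcal N)$ as the least prime power $q$ such that $\mathcal N$ is solvable over $\mathbb F_q$, and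
\begin{equation}\label{eq:upper}
q_{\min}(\mathcal N)\le\min\{q\ge N:\ q\text{ a prime power}\}<2N,
\end{equation}
the last inequality because $[N,2N)$ contains a power of two. How large can $q_{\min}$ really be for a given number of receivers?

\subsection{The conjecture}

For $N\ge2$ put
\[
k(N)=\Bigl\lfloor\sqrt{2N-7/4}+1/2\Bigr\rfloor ,
\]
and let $q^*(N)$ be the smallest prime power with $q^*(N)\ge k(N)$. For an integer $k\ge1$ we have $k(N)\ge k$ if and only if $2N-\frac74\ge(k-\frac12)^2$, that is, $N\ge\binom k2+1$. Hence
\begin{equation}\label{eq:k}
k(N)=k\iff\binom k2+1\le N\le\binom{k+1}2 .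
\end{equation}
We say that \emph{alphabet size $k(N)$ is sufficient} for an admissible network $\mathcal N$ with $N$ receivers if $\mathcal N$ is solvable over $\mathbb F_q$ for some prime power $q\le q^*(N)$, that is, if $q_{\min}(\mathcal N)\le q^*(N)$.

For $h=2$, alphabet size $k(N)$ is sufficient for every admissible network \cite[Theorem~8]{IFD}, and it is known that for every $h\ge2$ there are networks for which this size is necessary. The square root has a simple origin. With two sources a nonzero coding vector is, up to a scalar, one of the $q+1$ points of the projective line over $\mathbb F_q$, and a receiver with two entering edges asks that two such points be different. The evident way to exclude a field is to force more points to be pairwise different than the line contains, and this costs about $q^2/2$ receivers; Example~\ref{ex:two} carries out the count and arrives exactly at \eqref{eq:k}. With more sources the coding vectors live in a larger space and there seems to be more room, so one would guess that nothing worse can happen. The authors of \cite{IFD} conjecture that this is so: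

\begin{quote}
\emph{for every $h\ge2$ and every $N\ge2$, alphabet size $k(N)$ is sufficient for every admissible network with $h$ sources and $N$ receivers.}
\end{quote}

\subsection{Results}

The conjecture is false.

\begin{theorem}\label{thm:small}
\begin{enumerate}
\item[(a)] There is an admissible network with $h=4$ and $N=5$ that has no valid linear code over $\mathbb F_2$ or $\mathbb F_3$; here $k(5)=q^*(5)=3$.
\item[(b)] There is an admissible network with $h=3$ and $N=10$ that has no valid linear code over $\mathbb F_2$, $\mathbb F_3$ or $\mathbb F_4$; here $k(10)=q^*(10)=4$.
\end{enumerate}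
Hence the statement ``for all $N$, alphabet size $k(N)$ is sufficient for every admissible network with $h$ sources and $N$ receivers'' is true for $h=2$ and false for every $h\ge3$.
\end{theorem}

\begin{theorem}\label{thm:allN}
For every $N\ge5$ there are an $h$ and an admissible network with $h$ sources and $N$ receivers for which alphabet size $k(N)$ is not sufficient.
\end{theorem}

For $N=2$ alphabet size $k(2)=q^*(2)=2$ is sufficient for all $h$, by \eqref{eq:upper}. We do not settle the cases $N=3,4$ with $h\ge3$.

Let $A(N)$ be the least $A$ such that every admissible network with $N$ receivers, and any number of sources, has a valid linear code over some $\mathbb F_q$ with $q\le A$; so $A(N)$ is the maximum of $q_{\min}$ over these networks.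

\begin{theorem}\label{thm:large}
For every integer $q\ge2$, with $m=q-1$, there is an admissible network with at most $64\,m(4+\log_2m)^2\ln m+5$ receivers that has no valid linear code over $\mathbb F_{q'}$ for any prime power $q'\le q$. Hence there is an absolute constant $c>0$ such that
\[
\frac{cN}{(\log N)^3}\le A(N)<2N\qquad\text{for all large }N .
\]
\end{theorem}

In particular no bound $A(N)=O(\sqrt N)$, or even $A(N)=O(N^{1-\varepsilon})$ with a fixed $\varepsilon>0$, can hold.

\subsection{The idea}

A receiver is one determinant condition, but an $h\times h$ determinant may factor, and then all its factors must be nonzero. We use this in two ways. A \emph{forcing} receiver has a monomial determinant, and makes many mixing coefficients nonzero at once. After that, ratios of coefficients are elements of the multiplicative group $\mathbb F_q^*$, which has only $q-1$ elements, against the $q+1$ points of the projective line. A \emph{test} receiver has a determinant with binomial factors, and each factor says that two elements of $\mathbb F_q^*$ differ. Cheap forcing already breaks the conjecture (Section~\ref{sec:small}). Packing several tests into one receiver halves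 the number of receivers (Section~\ref{sec:graphs}), which, with three special networks, gives Theorem~\ref{thm:allN} (Section~\ref{sec:allN}). Packing many random tests into one receiver gives Theorem~\ref{thm:large} (Section~\ref{sec:large}).

\section{Schemes}\label{sec:schemes}

All our networks have a restricted form in which solvability is a question about a list of vectors and admissibility can be read off a table.

\begin{definition}
A \emph{scheme} consists of a set $V$ of $h\ge2$ \emph{sources}; \emph{coding points} $c_1,\dots,c_M$, where $c_j$ has two distinct \emph{parents} in $V\cup\{c_1,\dots,c_{j-1}\}$; and a list of $N\ge2$ \emph{receivers}, each an $h$-element subset of the set $B=V\cup\{c_1,\dots,c_M\}$ of \emph{points}.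
\end{definition}

The \emph{network of the scheme} has a node for each source, two nodes $x_c,y_c$ and an edge $x_c\to y_c$ for each coding point $c$, and a node for each receiver. Put $\operatorname{out}(v)=v$ for a source $v$ and $\operatorname{out}(c)=y_c$ for a coding point $c$. There is an edge $\operatorname{out}(p)\to x_c$ for each parent $p$ of $c$, and an edge $\operatorname{out}(b)\to\rho$ for each receiver $\rho$ and each $b\in\rho$. The graph is acyclic because parents come earlier in the list. The edge $x_c\to y_c$ is a bottleneck: whatever enters $x_c$, only one symbol is available at $y_c$. We call a scheme admissible or solvable if its network is.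

\begin{lemma}\label{lem:vectors}
A scheme is solvable over $\mathbb F_q$ if and only if there are vectors $[b]\in\mathbb F_q^V$, $b\in B$, such that $[v]$ is the standard basis vector of $v$ for $v\in V$, $[c]\in\operatorname{span}([p],[p'])$ for each coding point $c$ with parents $p,p'$, and for every receiver $\rho$ the vectors $[b]$, $b\in\rho$, form a basis.
\end{lemma}

\begin{proof}
Given a valid code, let $[c]$ be the coding vector of the edge $x_c\to y_c$. This is the only edge entering $y_c$, so for every point $b$ each edge leaving $\operatorname{out}(b)$ carries a multiple of $[b]$. Hence $[c]$ lies in the span of the vectors of its parents. The $h$ edges entering $\rho$ carry multiples of the $[b]$, $b\in\rho$, and span $\mathbb F_q^V$, so these $h$ vectors $[b]$ form a basis. Conversely, given such vectors, put $[c]$ on $x_c\to y_c$ and $[b]$ on every edge leaving $\operatorname{out}(b)$.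
\end{proof}

A \emph{chain} to a point $b$ is a sequence $b_0b_1\cdots b_l$ with $b_0\in V$, $b_l=b$, and $b_{i-1}$ a parent of $b_i$ for $1\le i\le l$. A source is a chain to itself.

\begin{lemma}\label{lem:chains}
If for each $b$ in a receiver $\rho$ there is a chain to $b$, and these $h$ chains are pairwise disjoint, then the min-cut condition holds at $\rho$.
\end{lemma}

\begin{proof}
The chain $b_0\cdots b_l$ gives the path $b_0\to x_{b_1}\to y_{b_1}\to\dots\to x_{b_l}\to y_{b_l}\to\rho$ (the edge $b_0\to\rho$ if $l=0$). Paths from disjoint chains share only the node $\rho$, so they are edge-disjoint, and they start at $h$ distinct sources, that is, one at each source.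
\end{proof}

\begin{lemma}[Padding]\label{lem:pad}
Let $\mathcal N_0$ be an admissible network with $h_0$ sources and $N_0$ receivers. For all $h\ge h_0$ and $N\ge N_0$ there is an admissible network $\mathcal N$ with $h$ sources and $N$ receivers and $q_{\min}(\mathcal N)\ge q_{\min}(\mathcal N_0)$. In particular, if $q^*(N)<q_{\min}(\mathcal N_0)$, then alphabet size $k(N)$ is not sufficient for $\mathcal N$.
\end{lemma}

\begin{proof}
To add a receiver, duplicate a receiver $R$: add a node $R'$ and, for each edge entering $R$, an edge with the same tail entering $R'$. Replacing last edges by their copies turns the $h$ paths to $R$ into $h$ paths to $R'$, and a valid code for the new network restricts to a valid code for the old one. To add a source, add a node with one edge to each receiver; this edge is the required extra path. Given a valid code for the new network, set the new symbol to $0$. The new edges then carry $0$ and can be deleted, and every receiver still recovers the old symbols. In both cases solvability over $\mathbb F_q$ passes from the new network to the old one.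
\end{proof}

\begin{example}[Where $k(N)$ comes from]\label{ex:two}
Let $k\ge2$. Take sources $b_0,b_1$ and coding points $b_2,\dots,b_k$, where $b_i$ has parents $b_{i-2},b_{i-1}$. The receivers are all pairs $\{b_i,b_j\}$ except the $k-1$ pairs of parents $\{b_{i-2},b_{i-1}\}$, $2\le i\le k$, so $N=\binom{k+1}2-(k-1)=\binom k2+1$. The scheme is admissible: for $i<j$ take the chain $\cdots b_{i-2}b_i$ of indices of the parity of $i$, and the chain of indices of the other parity, which is followed up to $b_j$, or up to $b_{j-1}$ and then continued by $b_j$. In a valid code the omitted pairs are independent as well, because the span of $[b_{i-2}],[b_{i-1}]$ contains the receiver $\{[b_{i-2}],[b_i]\}$, a basis. So the $k+1$ vectors are pairwise independent in $\mathbb F_q^2$, which forces $k+1\le q+1$. By \eqref{eq:k} and Lemma~\ref{lem:pad}, for all $h,N\ge2$ some admissible network has $q_{\min}\ge q^*(N)$.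
\end{example}

The example fixes the target. Let $q$ be a prime power. Taking $k=q+1$, it excludes all fields of order at most $q$ with $\binom{q+1}2+1$ receivers. On the other hand $k(N)=q^*(N)=q$ for $N=\binom{q+1}2$, so any admissible network that does the same job with one receiver fewer is, after padding, a counterexample to the conjecture. For $q=3$ and $q=4$ we must get by with $6$ and $10$ receivers.

From now on we write $b$ for $[b]$ and write each coding point as a combination of its parents with unknown coefficients in $\mathbb F_q$. The \emph{determinant} of a receiver is the determinant of its $h$ vectors with respect to the basis $V$; it is defined up to sign, and by Lemma~\ref{lem:vectors} it is nonzero in a valid code. We compute it with one rule: if $r$ of the vectors lie in the span of $r$ sources, the matrix is block triangular, and the determinant is, up to sign, the determinant of these $r$ vectors times the determinant of the others taken modulo the $r$ sources.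

\section{Two small counterexamples}\label{sec:small}

\subsection{Four sources and five receivers}\label{sub:square}

To exclude $\mathbb F_2$ and $\mathbb F_3$ it suffices to produce three distinct elements of $\mathbb F_q^*$. This takes three tests, and we show that two forcing receivers can do the rest. Place the sources $s_1,\dots,s_4$ at the corners of a square, take a coding point on each side, and one more that mixes the two sides at $s_4$:
\[
w_1=a_1s_1+b_1s_2,\quad w_2=a_2s_2+b_2s_3,\quad w_3=a_3s_3+b_3s_4,\quad w_4=a_4s_4+b_4s_1,
\]
\[
g=\gamma w_4+\delta w_3=\gamma b_4\,s_1+\delta a_3\,s_3+(\gamma a_4+\delta b_3)\,s_4 .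
\]
The point $g$ plays three roles. Its coefficient at $s_4$ is a binomial. Modulo $s_4$ it is a diagonal $s_1s_3$ of the square. And next to $w_3$ it may be replaced by $g-\delta w_3=\gamma w_4$, next to $w_4$ by $g-\gamma w_4=\delta w_3$, without changing a determinant. The receivers are the following.
\[
\begin{array}{l|l|l}
\text{receiver}&\text{determinant up to sign}&\text{chains}\\\hline
T_0=\{w_1,w_2,w_3,w_4\}&a_1a_2a_3a_4-b_1b_2b_3b_4&s_1w_1;\ s_2w_2;\ s_3w_3;\ s_4w_4\\
T_1=\{s_2,w_1,w_2,g\}&a_1b_2(\gamma a_4+\delta b_3)&s_2;\ s_1w_1;\ s_3w_2;\ s_4w_4g\\
T_2=\{s_4,w_1,w_2,g\}&a_1a_2a_3\delta+b_1b_2b_4\gamma&s_4;\ s_2w_1;\ s_3w_2;\ s_1w_4g\\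
X_1=\{s_3,w_3,g,w_1\}&b_3\,\gamma b_4\,b_1&s_3;\ s_4w_3;\ s_1w_4g;\ s_2w_1\\
X_2=\{s_1,w_4,g,w_2\}&a_4\,\delta a_3\,a_2&s_1;\ s_4w_4;\ s_3w_3g;\ s_2w_2
\end{array}
\]

\begin{proof}[Proof of Theorem~\ref{thm:small}(a)]
The chains in each row are disjoint, so the scheme is admissible by Lemma~\ref{lem:chains}. We compute the determinants.

In the matrix of $T_0$ row $i$ has $a_i$ in column $i$ and $b_i$ in column $i+1$ (mod $4$). Only the identity and the $4$-cycle $i\mapsto i+1$, an odd permutation, contribute.

For $T_1$, modulo $s_2$, the rows in the coordinates $s_1,s_3,s_4$ are $(a_1,0,0)$, $(0,b_2,0)$ and $(\gamma b_4,\delta a_3,\gamma a_4+\delta b_3)$, a triangular matrix.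

For $T_2$, modulo $s_4$, the rows in the coordinates $s_1,s_2,s_3$ are $(a_1,b_1,0)$, $(0,a_2,b_2)$ and $(\gamma b_4,0,\delta a_3)$. Only the identity and a $3$-cycle, an even permutation, contribute.

For $X_1$ replace $g$ by $\gamma w_4$. In the order $s_3,w_3,\gamma w_4,w_1$ each vector involves one source not seen before, namely $s_3,s_4,s_1,s_2$, with coefficients $1,b_3,\gamma b_4,b_1$. For $X_2$ replace $g$ by $\delta w_3$. In the order $s_1,w_4,\delta w_3,w_2$ the new sources are $s_1,s_4,s_3,s_2$, with coefficients $1,a_4,\delta a_3,a_2$. Both matrices are triangular.

In a valid code over $\mathbb F_q$, the receiver $X_1$ makes $b_1,b_3,b_4,\gamma$ nonzero, $X_2$ makes $a_2,a_3,a_4,\delta$ nonzero, and the monomial factor of $T_1$ makes the remaining $a_1,b_2$ nonzero. So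
\[
u=\frac{\gamma a_4}{\delta b_3},\qquad v=\frac{a_1a_2a_3\delta}{b_1b_2b_4\gamma},\qquad uv=\frac{a_1a_2a_3a_4}{b_1b_2b_3b_4}
\]
lie in $\mathbb F_q^*$, and $T_1,T_2,T_0$ say $u\ne-1$, $v\ne-1$, $uv\ne1$. These three conditions state that $1$, $-u$ and $-v^{-1}$ are pairwise distinct elements of $\mathbb F_q^*$. Hence $q-1\ge3$. Finally $k(5)=3$ by \eqref{eq:k}, and $3$ is prime.
\end{proof}

\begin{remark}
The forcing receivers cannot be dropped: over $\mathbb F_2$, with $b_1=b_3=b_4=0$ and all other coefficients $1$, the determinants of $T_0,T_1,T_2$ equal $1$. The full scheme is solvable over every $\mathbb F_q$ with $q\ge4$: choose $u\notin\{0,-1\}$ and $v\notin\{0,-1,u^{-1}\}$, and put $\gamma=u$, $a_1=uv$ and all other coefficients equal to $1$.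
\end{remark}

\subsection{Three sources and ten receivers}

With three sources a determinant has few factors, so forcing costs more and fewer receivers remain for tests. We compensate by using the group structure of $\mathbb F_q^*$ and not only its order: in a group of order $3$, the products $xy$ formed from two $2$-element sets exhaust the group. Place $s_1,s_2,s_3$ at the corners of a triangle, with two coding points on each of two sides and one on the third:
\[
e_i=\alpha_is_1+\beta_is_2,\qquad f_i=\gamma_is_2+\delta_is_3\quad(i=1,2),\qquad g=\varepsilon s_3+\zeta s_1 .
\]
In the coordinates $s_1,s_2,s_3$ these are the rows $(\alpha_i,\beta_i,0)$, $(0,\gamma_i,\delta_i)$ and $(\zeta,0,\varepsilon)$. There are $1+1+2+2+4=10$ receivers, with $i,j\in\{1,2\}$.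
\[
\begin{array}{l|l|l}
\text{receiver}&\text{determinant up to sign}&\text{chains}\\\hline
\{e_1,e_2,g\}&\varepsilon(\alpha_1\beta_2-\alpha_2\beta_1)&s_1e_1;\ s_2e_2;\ s_3g\\
\{f_1,f_2,g\}&\zeta(\gamma_1\delta_2-\gamma_2\delta_1)&s_2f_1;\ s_3f_2;\ s_1g\\
\{s_1,e_i,f_i\}&\beta_i\delta_i&s_1;\ s_2e_i;\ s_3f_i\\
\{s_3,f_i,e_i\}&\gamma_i\alpha_i&s_3;\ s_2f_i;\ s_1e_i\\
\{e_i,f_j,g\}&\alpha_i\gamma_j\varepsilon+\beta_i\delta_j\zeta&s_1e_i;\ s_2f_j;\ s_3g
\end{array}
\]

\begin{proof}[Proof of Theorem~\ref{thm:small}(b) and of the last assertion]
The scheme is admissible by Lemma~\ref{lem:chains}. In the first row $e_1,e_2$ lie in the span of $s_1,s_2$, and $g\equiv\varepsilon s_3$ modulo it; in the second $f_1,f_2$ lie in the span of $s_2,s_3$, and $g\equiv\zeta s_1$. The third and fourth rows are triangular in the orders $s_1,s_2,s_3$ and $s_3,s_2,s_1$. The last row is a $3\times3$ determinant of the same shape as that of $T_2$ above.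

In a valid code over $\mathbb F_q$ the first four rows make all ten coefficients nonzero. Put $x_i=\beta_i/\alpha_i$, $y_j=\delta_j/\gamma_j$, and $\omega=-\varepsilon/\zeta$, all in $\mathbb F_q^*$. The rows with binomial factors say
\[
x_1\ne x_2,\qquad y_1\ne y_2,\qquad x_iy_j\ne\omega\quad\text{for all }i,j .
\]
If $q=2$, then $x_1\ne x_2$ is impossible. If $q=3$, then $\{x_1y_1,x_1y_2\}$ is all of $\mathbb F_3^*$ and contains $\omega$. If $q=4$, the $2$-element sets $\{x_1y_1,x_1y_2\}$ and $\{x_2y_1,x_2y_2\}$ both equal $\mathbb F_4^*\setminus\{\omega\}$. Comparing the products of their elements gives $x_1^2=x_2^2$, so $(x_1-x_2)^2=0$ in characteristic $2$ and $x_1=x_2$. Thus $q\ge5$, while $k(10)=q^*(10)=4$ by \eqref{eq:k}.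

By Lemma~\ref{lem:pad} there is a counterexample with $N=10$ for every $h\ge3$. For $h=2$ the statement is \cite[Theorem~8]{IFD}.
\end{proof}

\section{Gains on graphs and the ladder}\label{sec:graphs}

The determinants above were monomials when the coding points of a receiver formed a tree on the sources, and binomials when they closed a cycle. We now make this systematic.

\subsection{Tree receivers and test receivers}

Let $G$ be a finite simple graph. A \emph{graph scheme} on $G$ has the vertices of $G$ as sources and one coding point for each edge, whose parents are the two endpoints. For $e=uv$ write $e=\alpha_{e,u}u+\alpha_{e,v}v$. If both coefficients are nonzero, define the \emph{gain}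
\[
\lambda(u\to v)=-\alpha_{e,v}/\alpha_{e,u}\in\mathbb F_q^*,
\]
so that $u\equiv\lambda(u\to v)\,v$ modulo $e$, and $\lambda(v\to u)=\lambda(u\to v)^{-1}$. Any assignment of elements of $\mathbb F_q^*$ to the oriented edges with this last property is a \emph{gain function over $\mathbb F_q$}; if $G$ has $E$ edges, there are $(q-1)^E$ of them. The gain of a walk is the product of the gains of its steps. The gain $\lambda(C)$ of a cycle $C$ is that of the closed walk going once around it. It does not depend on the starting vertex, and reversing the direction inverts it, so the condition $\lambda(C)\ne1$ depends on $C$ alone.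

\begin{lemma}\label{lem:cycle}
Let $C$ be a cycle all of whose edges have both coefficients nonzero. The vectors of the edges of $C$ are linearly independent if and only if $\lambda(C)\ne1$.
\end{lemma}

\begin{proof}
Let $C=v_0v_1\cdots v_{L-1}v_L$ with $v_L=v_0$. The $L$ edge vectors lie in the $L$-dimensional span of the vertices of $C$, so they are dependent if and only if some nonzero linear functional $\varphi$ on this span vanishes on all of them. Vanishing on $v_{i-1}v_i$ means $\varphi(v_{i-1})=\lambda(v_{i-1}\to v_i)\varphi(v_i)$. The equations for $i=1,\dots,L-1$ express each $\varphi(v_i)$ as a nonzero multiple of $\varphi(v_0)$, and given these, the equation for $i=L$ becomes $\varphi(v_0)=\lambda(C)\varphi(v_0)$. A nonzero solution exists if and only if $\lambda(C)=1$.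
\end{proof}

For the square of Section~\ref{sub:square} the gain is $\prod_i(-b_i/a_i)$, and the lemma returns the condition found for $T_0$.

A \emph{tree receiver} consists of all edges and all roots of a forest of rooted trees that covers every vertex of $G$. The \emph{far end} of an edge of the forest is its endpoint farther from the root. A \emph{test receiver} consists of all edges of pairwise vertex-disjoint cycles $C_1,\dots,C_r$, which it is said to \emph{test}, together with all vertices on none of them.

\begin{lemma}\label{lem:receivers}
Tree receivers and test receivers have $h=|V(G)|$ elements and satisfy the min-cut condition. The determinant of a tree receiver is, up to sign, the product over its edges $e$ of the coefficient of $e$ at its far end. If all coefficients are nonzero, a test receiver is a basis if and only if $\lambda(C)\ne1$ for every cycle $C$ that it tests.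
\end{lemma}

\begin{proof}
In a tree receiver match each root with itself and each edge with its far end. This is a bijection from the receiver to $V(G)$, and the chains (root) and (far end, edge) are disjoint. List the vertices by increasing distance from the roots, and the elements of the receiver in the matching order. Each edge involves only its far end and an earlier vertex, so the matrix is triangular with the stated diagonal. In a test receiver orient each cycle, match each edge with its head and each uncovered vertex with itself; again this is a bijection and gives disjoint chains. The matrix is block diagonal, with one block for each cycle and a block $1$ for each uncovered vertex, and Lemma~\ref{lem:cycle} applies to the blocks.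
\end{proof}

Call a list of tree receivers \emph{forcing} if for every edge $e$ of $G$ and each endpoint $u$ of $e$, some receiver in the list contains $e$ with far end $u$. Lemmas~\ref{lem:vectors} and~\ref{lem:receivers} give the principle on which the general constructions rest.

\begin{corollary}\label{cor:principle}
A graph scheme whose receivers are a forcing list of tree receivers and some test receivers is admissible. If it is solvable over $\mathbb F_q$, there is a gain function over $\mathbb F_q$ with $\lambda(C)\ne1$ for every tested cycle $C$.
\end{corollary}

Cycles compare paths. Let $\Pi,\Pi'$ be different paths with the same first and the same last vertex, which share an initial segment and a final segment and have no other common vertex. Going out along the unshared part of $\Pi$ and back along the unshared part of $\Pi'$ traces a cycle $C$, and since the shared segments cancel,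
\begin{equation}\label{eq:paths}
\lambda(C)=\lambda(\Pi)/\lambda(\Pi') .
\end{equation}
So to test $C$ is to demand $\lambda(\Pi)\ne\lambda(\Pi')$.

\subsection{The ladder}

We want $q$ paths with common ends, any two of which are related as in \eqref{eq:paths}, in a graph with a short forcing list. A ladder with $q$ rungs provides them: walk along one rail, cross a rung, and walk back along the other rail.

\begin{proposition}\label{prop:ladder}
For each integer $q\ge2$ there is an admissible network with at most
\[
M(q)=\lfloor(q+1)^2/4\rfloor+2
\]
receivers and $q_{\min}>q$.
\end{proposition}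

\begin{proof}
Let $n=q-1$. The ladder has vertices $u_i,v_i$ $(0\le i\le n)$, rail edges $a_i=u_{i-1}u_i$ and $b_i=v_{i-1}v_i$ $(1\le i\le n)$, and rungs $c_i=u_iv_i$ $(0\le i\le n)$.

\emph{Forcing.} Take three tree receivers. The first consists of the two rails, rooted at $u_0$ and $v_0$; the far ends are $u_i$ for $a_i$ and $v_i$ for $b_i$. The second consists of all $a_i$ and $c_i$, rooted at $u_n$; the far ends are $u_{i-1}$ for $a_i$ and $v_i$ for $c_i$. The third consists of all $b_i$ and $c_i$, rooted at $v_n$; the far ends are $v_{i-1}$ for $b_i$ and $u_i$ for $c_i$. Both ends of every edge occur, so the list is forcing.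

\emph{Tests.} Let $\Pi_i=u_0\cdots u_iv_i\cdots v_0$. For $i<j$ the paths $\Pi_j$ and $\Pi_i$ share the segments $u_0\cdots u_i$ and $v_i\cdots v_0$ and nothing else, and they determine the cycle $C_{ij}=u_i\cdots u_jv_j\cdots v_iu_i$. Suppose that every $C_{ij}$ is tested and that the scheme is solvable over $\mathbb F_{q'}$. By Corollary~\ref{cor:principle} and \eqref{eq:paths}, the gains $\lambda(\Pi_0),\dots,\lambda(\Pi_{q-1})$ are $q$ distinct elements of $\mathbb F_{q'}^*$, so $q'>q$.

\emph{Packing.} The cycles $C_{ij}$ and $C_{i'j'}$ are vertex-disjoint if and only if the intervals $[i,j]$ and $[i',j']$ are disjoint. The intervals containing a given $p\in\{0,\dots,n\}$ correspond to the pairs $i\le p\le j$ other than $i=j=p$, so their number is $(p+1)(q-p)-1$. The two factors have sum $q+1$, so this is at most $K=\lfloor(q+1)^2/4\rfloor-1$. Color the intervals one by one in order of their left endpoints. An earlier interval that meets the current one contains its left endpoint, so there are at most $K-1$ such intervals, and one of $K$ colors is free. Intervals of one color are pairwise disjoint, and one test receiver for each color tests all the cycles. The total is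 at most $K+3=M(q)$ receivers.
\end{proof}

Compared with Example~\ref{ex:two}, the ladder excludes the fields of order at most $q$ with about $q^2/4$ receivers instead of $q^2/2$. For $q=3$ there are three tests, no two of which can be packed, and $M(3)=6$ already meets the target set in Section~\ref{sec:schemes}; the network of Section~\ref{sub:square} has the same three tests and saves one forcing receiver.

\section{Every number of receivers from five on}\label{sec:allN}

By padding, the ladder proves Theorem~\ref{thm:allN} for each $N$ with $M(q^*(N))\le N$. We shall see that this holds for all $N\ge29$. For smaller $N\ge5$, the values $M(3)=6$, $M(4)=8$, $M(5)=11$, $M(7)=18$ and \eqref{eq:k} show that it fails only for $N=5,7,16,17$. The first gap is filled by Theorem~\ref{thm:small}(a), the others by the two networks of this section.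

\subsection{A hexagon with seven receivers}

For $q=4$ the ladder has five test receivers and three forcing receivers. As in Section~\ref{sub:square}, one forcing receiver is saved by coding points whose parents are edges.

\begin{proposition}\label{prop:hexagon}
There is an admissible network with $h=6$ and $N=7$ that is not solvable over $\mathbb F_2$, $\mathbb F_3$ or $\mathbb F_4$.
\end{proposition}

\begin{proof}
The sources $p,z_1,z_2,y,t_2,t_1$ are the corners of a hexagon, in this cyclic order. Six coding points are its sides,
\[
\begin{array}{lll}
d_1=a_1p+b_1z_1,&d_2=a_2z_1+b_2z_2,&e_0=a_0z_2+b_0y,\\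
e_1=a_3y+b_3t_2,&c_2=a_4t_2+b_4t_1,&c_1=a_5t_1+b_5p,
\end{array}
\]
and two more mix the first, respectively second, edges of the two paths $pz_1z_2$ and $pt_1t_2$:
\[
g_1=\gamma_1d_1+\delta_1c_1,\qquad g_2=\gamma_2d_2+\delta_2c_2 .
\]
The receivers and their chains, which give admissibility by Lemma~\ref{lem:chains}, are
\[
\begin{array}{l|l}
\text{receiver}&\text{chains}\\\hline
T_1=\{z_1,t_1,g_1,g_2,e_0,e_1\}&z_1;\ t_1;\ pd_1g_1;\ z_2d_2g_2;\ ye_0;\ t_2e_1\\
T_2=\{p,z_2,t_2,g_1,g_2,e_0\}&p;\ z_2;\ t_2;\ z_1d_1g_1;\ t_1c_2g_2;\ ye_0\\
T_3=\{d_1,c_1,z_2,t_2,g_2,e_1\}&pd_1;\ t_1c_1;\ z_2;\ t_2;\ z_1d_2g_2;\ ye_1\\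
T_4=\{p,g_1,d_2,c_2,e_0,e_1\}&p;\ z_1d_1g_1;\ z_2d_2;\ t_1c_2;\ ye_0;\ t_2e_1\\
T_5=\{d_1,c_1,d_2,c_2,e_0,e_1\}&pd_1;\ t_1c_1;\ z_1d_2;\ t_2c_2;\ z_2e_0;\ ye_1\\
X_1=\{y,e_1,c_2,c_1,g_1,g_2\}&y;\ t_2e_1;\ t_1c_2;\ pc_1;\ z_1d_1g_1;\ z_2d_2g_2\\
X_2=\{y,e_0,d_2,d_1,g_1,g_2\}&y;\ z_2e_0;\ z_1d_2;\ pd_1;\ t_1c_1g_1;\ t_2c_2g_2
\end{array}
\]
Suppose there is a valid code over $\mathbb F_q$.

\emph{Forcing.} In $X_1$ replace $g_1,g_2$ by $g_1-\delta_1c_1=\gamma_1d_1$ and $g_2-\delta_2c_2=\gamma_2d_2$. Up to the factor $\gamma_1\gamma_2$ this is the tree receiver of the path $yt_2t_1pz_1z_2$ rooted at $y$, so the determinant is $\pm\gamma_1\gamma_2\,b_3b_4b_5b_1b_2$. In $X_2$ replace $g_1,g_2$ by $g_1-\gamma_1d_1=\delta_1c_1$ and $g_2-\gamma_2d_2=\delta_2c_2$. The path is now $yz_2z_1pt_1t_2$, and the determinant is $\pm\delta_1\delta_2\,a_0a_2a_1a_5a_4$. Two coefficients remain, those at $y$. The points $g_1,g_2$ do not involve $y$, so in $T_2$ the only element involving $y$ is $e_0$, whence $b_0\ne0$, and in $T_3$ the only one is $e_1$, whence $a_3\ne0$. All sixteen coefficients are nonzero.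

\emph{Normalization.} Whether a set of vectors is a basis does not change if the vectors are multiplied by nonzero scalars. Rescale $z_1$ so that $d_1$ becomes a multiple of $p-z_1$, then $z_2,y,t_2$ in turn so that $d_2,e_0,e_1$ become multiples of $z_1-z_2$, $z_2-y$, $y-t_2$, and $t_1$ so that $c_1$ becomes a multiple of $p-t_1$. After rescaling the coding points too,
\[
d_1=p-z_1,\quad d_2=z_1-z_2,\quad e_0=z_2-y,\quad e_1=y-t_2,\quad c_1=p-t_1,\quad c_2=t_1-\theta t_2,
\]
\[
g_1=d_1-\kappa_1c_1,\qquad g_2=d_2-\kappa_2c_2,\qquad\theta,\kappa_1,\kappa_2\in\mathbb F_q^* .
\]

\emph{Tests.} If a receiver is a basis, then modulo some of its elements the others remain linearly independent.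
\begin{itemize}
\item $T_1$, modulo $z_1,t_1,e_0,e_1$: here $z_2\equiv y\equiv t_2$, so $g_1\equiv(1-\kappa_1)p$ and $g_2\equiv(\kappa_2\theta-1)z_2$. Hence $\kappa_1\ne1$ and $\kappa_2\ne\theta^{-1}$.
\item $T_2$, modulo $p,z_2,t_2$: $g_1\equiv-z_1+\kappa_1t_1$ and $g_2\equiv z_1-\kappa_2t_1$. If $\kappa_1=\kappa_2$, then $g_1+g_2\equiv0$. Hence $\kappa_1\ne\kappa_2$.
\item $T_3$, modulo $d_1,c_1,z_2,t_2$: here $z_1\equiv p\equiv t_1$, so $g_2\equiv(1-\kappa_2)p$. Hence $\kappa_2\ne1$.
\item $T_4$, modulo $p,d_2,c_2,e_0,e_1$: here $z_1\equiv z_2\equiv t_2$ and $t_1\equiv\theta t_2$, so $g_1\equiv-z_1+\kappa_1t_1\equiv(\kappa_1\theta-1)z_2$. Hence $\kappa_1\ne\theta^{-1}$.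
\item $T_5$, modulo $d_1,c_1,d_2,e_0,e_1$: every source is $\equiv p$, so $c_2\equiv(1-\theta)p$. Hence $\theta^{-1}\ne1$.
\end{itemize}
These six inequalities say that $1,\kappa_1,\kappa_2,\theta^{-1}$ are four distinct elements of $\mathbb F_q^*$, so $q\ge5$.
\end{proof}

\subsection{The graph $K_{3,3}$ with fifteen receivers}

For $N=16$ we have $k(N)=6$ but $q^*(N)=7$, so $\mathbb F_7$ has to be excluded. Instead of seven distinct elements of $\mathbb F_q^*$ we force only six, but six that satisfy a multiplicative relation which the six elements of $\mathbb F_7^*$ violate. There are $\binom62=15$ tests and no separate forcing receivers: a receiver that tests a $4$-cycle in $K_{3,3}$ has two free places, and we fill them with pendant edges instead of vertices.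

\begin{proposition}\label{prop:K33}
There is an admissible network with $h=6$ and $N=15$ that is not solvable over any $\mathbb F_q$ with $q\le7$. \textup{(}Here $k(15)=5$.\textup{)}
\end{proposition}

\begin{proof}
Take a graph scheme on $K_{3,3}$ with vertices $A_i,B_j$ and edges $w_{ij}=\alpha_{ij}A_i+\beta_{ij}B_j$, indices modulo $3$. A permutation $\sigma\in S_3$ gives the perfect matching $\{w_{k\sigma(k)}\}$. The receivers are:
\begin{itemize}
\item for each $(i,j)$, the set $R_{ij}=\{w_{kl}:k\ne i,\ l\ne j\}\cup\{w_{i,j+1},w_{i+1,j}\}$, a $4$-cycle avoiding $A_i,B_j$ with two pendant edges (nine receivers);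
\item for each pair of distinct $\sigma,\tau\in S_3$ of equal parity, the union of their matchings (six receivers). Since $\tau^{-1}\sigma$ is a $3$-cycle, the walk $A_k\to B_{\sigma(k)}\to A_{\tau^{-1}\sigma(k)}\to\cdots$ visits all vertices before closing, so this is the test receiver of a $6$-cycle.
\end{itemize}
The latter satisfy the min-cut condition by Lemma~\ref{lem:receivers}. For $R_{ij}$ use the chains (head, edge) on the oriented $4$-cycle, together with $A_iw_{i,j+1}$ and $B_jw_{i+1,j}$.

Suppose there is a valid code over $\mathbb F_q$. In $R_{ij}$ the four edges of the cycle lie in the span of its four vertices, among which are $B_{j+1}$ and $A_{i+1}$. Modulo these vertices, $w_{i,j+1}\equiv\alpha_{i,j+1}A_i$ and $w_{i+1,j}\equiv\beta_{i+1,j}B_j$. So the determinant is $\pm\alpha_{i,j+1}\beta_{i+1,j}$ times that of the $4$-cycle. As $(i,j)$ varies, every $\alpha_{kl}$ and every $\beta_{kl}$ appears and is therefore nonzero. Put $y_{kl}=\beta_{kl}/\alpha_{kl}$ and $P_\sigma=\prod_ky_{k\sigma(k)}\in\mathbb F_q^*$. Then $\lambda(A_k\to B_l)=-y_{kl}$ and $\lambda(B_l\to A_k)=-y_{kl}^{-1}$, and around a cycle of even length the signs cancel.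

The $6$-cycle of $\sigma,\tau$, traversed as above, has gain $P_\sigma/P_\tau$, so $P_\sigma\ne P_\tau$ by Lemma~\ref{lem:cycle}. If $k,k'$ are the indices other than $i$ and $l,l'$ those other than $j$, the $4$-cycle $A_kB_lA_{k'}B_{l'}A_k$ in $R_{ij}$ has gain $y_{kl}y_{k'l'}/(y_{k'l}y_{kl'})$. Multiplying numerator and denominator by $y_{ij}$ turns this into $P_\sigma/P_\tau$ for the two permutations $\sigma,\tau$ that send $i$ to $j$. If $\sigma,\tau$ have opposite parity, $\tau^{-1}\sigma$ is a transposition and fixes exactly one $i$, so the pair is tested by $R_{i\sigma(i)}$. Thus the six elements $P_\sigma$ of $\mathbb F_q^*$ are distinct, and $q\ge7$.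

Of the two permutations sending $k$ to $l$, one is even and one is odd. Hence
\[
\prod_{\sigma\text{ even}}P_\sigma=\prod_{k,l}y_{kl}=\prod_{\sigma\text{ odd}}P_\sigma ,
\]
and the product of all six $P_\sigma$ is a square in $\mathbb F_q$. If $q=7$, the $P_\sigma$ are all of $\mathbb F_7^*$, and their product is $6!=720\equiv6$ modulo $7$. The nonzero squares modulo $7$ are $1,2,4$. So $q>7$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:allN}}

\begin{proof}
By Lemma~\ref{lem:pad} it suffices to find, for each $N\ge5$, an admissible network with at most $N$ receivers and $q_{\min}>q^*(N)$. The values of $k=k(N)$ come from \eqref{eq:k}.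
\begin{itemize}
\item $N=5,6$: $q^*=3$; use Theorem~\ref{thm:small}(a), with $5$ receivers.
\item $7\le N\le10$: $q^*=4$; use Proposition~\ref{prop:hexagon}, with $7$ receivers.
\item $11\le N\le15$: $q^*=5$; use Proposition~\ref{prop:ladder}, with $M(5)=11$.
\item $16\le N\le28$: $k\in\{6,7\}$ and $q^*=7$; use Proposition~\ref{prop:K33}, with $15$ receivers.
\end{itemize}
Let $N\ge29$, so $k\ge8$ and $N\ge\binom k2+1$. By Proposition~\ref{prop:ladder} it suffices to show $M(q^*)\le\binom k2+1$, where $q^*$ is the least prime power $\ge k$. For $8\le k\le24$ this is read from the table below; when several $k$ share the same $q^*$, the last row is computed for the smallest of them, which is the worst case.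
\[
\begin{array}{c|ccccccccc}
k&8&9&10\text{--}11&12\text{--}13&14\text{--}16&17&18\text{--}19&20\text{--}23&24\\\hline
q^*&8&9&11&13&16&17&19&23&25\\
M(q^*)&22&27&38&51&74&83&102&146&171\\
\binom k2+1&29&37&46&67&92&137&154&191&277
\end{array}
\]
For $k\ge25$ we need $q^*$ to be close to $k$, since $M(q^*)$ is about $(q^*)^2/4$ and must stay below about $k^2/2$. Nagura's theorem \cite{Nagura} states that for $n\ge25$ there is a prime between $n$ and $6n/5$. So $q^*\le6k/5$ and
\[
M(q^*)\le\tfrac14(1.2k+1)^2+2=0.36k^2+0.6k+2.25 .
\]
This is at most $\binom k2+1=0.5k^2-0.5k+1$ if and only if $0.14k^2-1.1k-1.25\ge0$, which holds for $k\ge25$ because then $0.14k^2\ge3.5k$.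
\end{proof}

\section{Nearly linear field size}\label{sec:large}

\subsection{What has to change}

In the ladder all cycles $C_{ij}$ with $i\le p\le j$ pass through $u_p$, so about $q^2/4$ of them need separate receivers. To do better we give up testing all pairs among $q$ fixed paths. Let $m=q-1$, and consider a family of at least $2m$ paths with common ends. Their gains take at most $m$ values, so for \emph{every} gain function a random pair of paths from the family is a pair of different paths with equal gains with probability at least $1/(2m)$. Suppose that a receiver can test $r$ such random pairs on disjoint cycles. Then a fixed gain function survives $t$ independent receivers with probability at most $e^{-rt/(2m)}$, and there are at most $m^E$ gain functions over each field. So $t\approx 2m\ln m\cdot E/r$ receivers defeat them all. We need a graph in which $E/r$ is small: the paths must be short, and a large family of them must remain available after many cycles have been removed. Two copies of a graph in which one walks through binary strings, setting one bit at each step, have these properties, with $E/r=O(\log^2m)$.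

\subsection{The graph}

Fix $q\ge2$ and $m=q-1$. Let $n=2^d$ be the least power of two with $n\ge4m$; then $n<8m$ and $d<3+\log_2m$. Let $X=\{0,1\}^d$, and let $x\oplus e_l$ denote $x$ with its $l$-th bit changed. The graph $G$ has vertices $(x,l)$ and $(x,l)'$ for $x\in X$ and $0\le l\le d$. They form $2(d+1)$ \emph{levels} of $n$ vertices each, so $h=2n(d+1)$. For $1\le l\le d$ there are \emph{straight} edges $(x,l-1)(x,l)$ and \emph{cross} edges $(x,l-1)(x\oplus e_l,l)$, the same edges among the primed vertices, and \emph{rungs} $(x,d)(x,d)'$; see Figure~\ref{fig:graph}. The number of edges is $E=2\cdot2nd+n=n(4d+1)$.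

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.5cm,y=0.8cm]
\foreach \y in {0,1,2,3} \draw[gray] (0,\y)--(5,\y);
\foreach \y/\z in {3/1,1/3,2/0,0/2} \draw[gray] (0,\y)--(1,\z) (5,\y)--(4,\z);
\foreach \y/\z in {3/2,2/3,1/0,0/1} \draw[gray] (1,\y)--(2,\z) (4,\y)--(3,\z);
\draw[very thick] (0,3)--(1,3)--(2,2)--(3,2)--(4,2)--(5,2)--(4,0)--(3,0)--(2,0)--(1,1)--cycle;
\foreach \x in {0,1,2,3,4,5} \foreach \y in {0,1,2,3} \fill (\x,\y) circle (1.6pt);
\foreach \y/\w in {3/00,2/01,1/10,0/11} \node[left] at (-0.1,\y) {$\w$};
\foreach \x/\w in {0/0,1/1,2/2,3/2',4/1',5/0'} \node[below] at (\x,-0.15) {$\w$};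
\end{tikzpicture}
\caption{The graph $G$ for $d=2$. Rows are the strings $x\in\{0,1\}^2$, columns are the levels; a cross edge between levels $l-1$ and $l$ changes the $l$-th bit, and the rungs join levels $2$ and $2'$. In bold: the two paths from $(00,0)$ to $(01,0)'$ through the rungs at $01$ and $11$. Together they form a cycle with at most two vertices on each level.}\label{fig:graph}
\end{figure}

\emph{Four forcing receivers.} Each vertex on a level $l$ or $l'$ has exactly one straight edge to the next lower level if $l\ge1$, exactly one to the next higher level if $l<d$, and one rung if $l=d$. So the straight edges and rungs form $n$ disjoint paths from level $0$ to level $0'$ that cover all vertices. The same sentence holds with ``cross'' in place of ``straight''. For each of the two path systems take two tree receivers, one rooted at the ends on level $0$ and one rooted at the ends on level $0'$. The far ends of an edge in the two receivers are its two endpoints, so the list is forcing.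

\emph{Paths and cycles.} For $a,b,i\in X$ let $\Pi(a,b,i)$ be the path from $(a,0)$ to $(b,0)'$ that has the vertex $(i_1\cdots i_la_{l+1}\cdots a_d,\,l)$ on level $l$, the vertex $(i_1\cdots i_lb_{l+1}\cdots b_d,\,l)'$ on level $l'$, and uses the rung at $i$. Consecutive levels differ at most in the $l$-th bit, so the steps are straight or cross edges. Let $i\ne j$ and let $s$ be the first index with $i_s\ne j_s$. On both sides $\Pi(a,b,i)$ and $\Pi(a,b,j)$ coincide on the levels below $s$, and on the levels from $s$ on their vertices differ in the $s$-th bit. So they are related as in \eqref{eq:paths} and determine a cycle $C(a,b;i,j)$, contained in their union and with at most two vertices on each level. For any gain function,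
\begin{equation}\label{eq:W}
\lambda(C(a,b;i,j))=1\iff\lambda(\Pi(a,b,i))=\lambda(\Pi(a,b,j)) .
\end{equation}

\subsection{A random test receiver}

Put $r=1+\lfloor n/(8(d+1))\rfloor$. The next lemma says that a large family of paths survives the removal of $r-1$ cycles.

\begin{lemma}\label{lem:room}
Let $O$ be a set of vertices with at most $2(r-1)$ elements on each level. There are $a,b\in X$ such that $I=\{i\in X:\Pi(a,b,i)\cap O=\emptyset\}$ has $|I|\ge n/2\ge2m$.
\end{lemma}

\begin{proof}
Choose $a,b,i$ independently and uniformly. The vertex of $\Pi(a,b,i)$ on a given level has $d$ independent uniform bits, so it is uniform on that level and lies in $O$ with probability at most $2(r-1)/n$. Summing over the levels, the path meets $O$ with probability at most $2(d+1)\cdot2(r-1)/n\le\frac12$. So for some $(a,b)$ at most half of the $i$ give a path that meets $O$.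
\end{proof}

Now perform $r$ steps. Before each step let $O$ be the set of vertices of the cycles chosen so far. There are at most $r-1$ of these cycles, so Lemma~\ref{lem:room} applies; let $(a,b)$ be the first pair, in a fixed ordering of $X\times X$, with the property stated there, and let $I$ be the corresponding set. Choose $i,j\in I$ independently and uniformly. If $i\ne j$, choose the cycle $C(a,b;i,j)$, which is disjoint from $O$; if $i=j$, choose nothing. After $r$ steps let $T$ be the test receiver of the chosen cycles. The distribution of $T$ does not depend on any field or gain function; this is what permits the union bound below. Say that a gain function \emph{passes} $T$ if $\lambda(C)\ne1$ for every cycle $C$ tested by $T$.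

\begin{lemma}\label{lem:pass}
Let $q'\le q$ be a prime power and $\lambda$ a gain function over $\mathbb F_{q'}$. Then $\lambda$ passes $T$ with probability at most $e^{-r/(2m)}$.
\end{lemma}

\begin{proof}
Condition on the choices made before a given step; they determine $a,b$ and $I$. For $c\in\mathbb F_{q'}^*$ let $I_c=\{i\in I:\lambda(\Pi(a,b,i))=c\}$. These $q'-1\le m$ classes partition $I$, so the Cauchy--Schwarz inequality gives $|I|^2\le m\sum_c|I_c|^2$. The probability that $i$ and $j$ are different and lie in the same class is
\[
\sum_c\frac{|I_c|^2}{|I|^2}-\frac1{|I|}\ge\frac1m-\frac1{2m}=\frac1{2m} ,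
\]
where $|I|\ge2m$ is used to pay for the event $i=j$. By \eqref{eq:W}, in this case the step chooses a cycle of gain $1$. As the bound holds whatever happened before, the probability that none of the $r$ steps chooses such a cycle is at most $(1-\frac1{2m})^r\le e^{-r/(2m)}$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:large}}

\begin{proof}
Let $t=\lfloor2m(E+1)\ln m/r\rfloor+1$, so that $rt/(2m)>(E+1)\ln m$, and let $T_1,\dots,T_t$ be independent copies of $T$. There are at most $m$ prime powers $q'\le q$, since they lie in $\{2,\dots,q\}$, and at most $m^E$ gain functions over each $\mathbb F_{q'}$. By Lemma~\ref{lem:pass} the expected number of pairs $(q',\lambda)$ such that $\lambda$ passes all of $T_1,\dots,T_t$ is at most $m^{E+1}e^{-rt/(2m)}<1$. So for some choice of $T_1,\dots,T_t$ there is no such pair. By Corollary~\ref{cor:principle}, the graph scheme on $G$ with these $t$ test receivers and the four forcing receivers is admissible and is not solvable over any $\mathbb F_{q'}$ with $q'\le q$.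

To count receivers, note that $r>n/(8(d+1))$ and $E+1\le n(4d+2)$, so $(E+1)/r<8(d+1)(4d+2)\le32(d+1)^2$. With $d+1<4+\log_2m$ this gives
\[
t+4\le64\,m(d+1)^2\ln m+5\le F(m):=64\,m(4+\log_2m)^2\ln m+5 .
\]

The upper bound $A(N)<2N$ is \eqref{eq:upper}. For the lower bound let $N\ge5=F(1)$, and let $m\ge1$ be the largest integer with $F(m)\le N$. The network just built for $q=m+1$, padded to $N$ receivers by Lemma~\ref{lem:pad}, shows $A(N)>m+1$. Since $F(m)\ge m+1$ for all $m\ge1$, we have $m+1\le N$, and the maximality of $m$ gives
\[
N<F(m+1)\le64\,(m+1)(4+\log_2N)^2\ln N+5 .
\]
Therefore $A(N)>(N-5)/\bigl(64(4+\log_2N)^2\ln N\bigr)$, which is at least $cN/(\log N)^3$ for an absolute constant $c>0$ and all large $N$.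
\end{proof}

\begin{thebibliography}{9}

\bibitem{IFD}
\emph{Information Flow Decomposition for Network Coding},
\texttt{https://pdfs.semanticscholar.org/}\allowbreak\texttt{2b6a/}\allowbreak\texttt{71857f89ab6f720cd0ccf2d15d64bc7a790e.pdf}.

\bibitem{Jaggi}
Jaggi, Sanders, Chou, Effros, Egner, Jain, Tolhuizen, IEEE Trans. Inform. Theory \textbf{51} (2005), 1973--1982.

\bibitem{Nagura}
J.~Nagura, Proc. Japan Acad. \textbf{28} (1952), 177--181.

\end{thebibliography}
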